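
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Representability of finite structures\\ with complement and composition is undecidable}


\begin{abstract}
A structure with a unary operation $-$ and a binary operation $;$ is representable if its elements
can be realized faithfully as subrelations of some binary relation $W$, with $-$ as complement in
$W$ and $;$ as composition of relations. We prove that no algorithm decides whether a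
given finite structure is representable; in fact the finite representable structures form a
$\Pi^0_1$-complete set. The proof attaches to every finite partial multiplication table a finite
structure that is representable if and only if the table embeds in a group. For these structures
it makes no difference whether $W$ is required to be a square $X\times X$, and representability over a
finite base corresponds to embeddability in a finite group.
\end{abstract}

\section{The question and the answer}

Let $W\subseteq X\times X$ be a binary relation on a set $X$. Subsets of $W$ can be complemented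
inside $W$, and any two of them can be composed:
\[
P;Q=\{(x,z):\ \exists y\ (x,y)\in P,\ (y,z)\in Q\}.
\]
Which abstract structures arise in this way?

\begin{definition}
A \emph{$(-,;)$-structure} is a nonempty set $A$ with a unary operation $-$ and a binary operation $;$.
A \emph{representation} of it is an injective map $h:A\to\wp(W)$, where $W\subseteq X\times X$ is a binary
relation on some set $X$, the \emph{base}, such that for all $a,b\in A$
\[
h(-a)=W\setminus h(a),\qquad h(a;b)=h(a);h(b).
\]
The structure is \emph{representable} if it has a representation. A representation is \emph{square} if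
$W=X\times X$.
\end{definition}

Since $W=h(a)\cup h(-a)$ for any $a$, the composition $W;W$ is a union of compositions of members of the image, and
these lie in $W$. So $W$ is automatically transitive, but it need not be reflexive or symmetric, and
this freedom matters. Take $A=\{0,1\}$ with $-0=1$, $-1=0$ and all products equal to $0$.
Putting $W=\{(x,y)\}$ with $x\neq y$, $h(0)=\emptyset$ and $h(1)=W$ gives a representation. There
is no square one: we would have $W\neq\emptyset$ by injectivity, and $h(0)=W;W=W$ since all products are $0$;
then $h(1)=\emptyset$, and $h(1);h(1)=\emptyset\ne h(0)$.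

It is known that no algorithm decides whether a finite $(-,;)$-structure has a square representation. The
example shows that this does not settle the question, posed in \cite{UCL}, whether
\emph{representability}, with $W$ arbitrary, is decidable: a structure that fails to have a
square representation may have another one. Half of a decision procedure always exists. A structure with more than
one element is representable if and only if a certain first-order theory, computed from the structure, has a model; so if
there is no representation, this can be certified by a formal proof (Section~\ref{sec:complete}). The question is whether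
representability can be certified too. It cannot.

\begin{theorem}\label{thm:main}
There is no algorithm that decides whether a given finite $(-,;)$-structure is representable.
\end{theorem}

The same method gives more. Recall that a set is $\Pi^0_1$ if its complement is recursively
enumerable, and $\Pi^0_1$-complete (under many-one reductions) if moreover every $\Pi^0_1$ set is the
preimage of it under some computable function; the complements of $\Pi^0_1$-complete sets are the
$\Sigma^0_1$-complete sets. Sets of either kind are undecidable.

\begin{theorem}\label{thm:more}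
\begin{enumerate}
\item[\textup{(1)}] The set of finite representable $(-,;)$-structures is $\Pi^0_1$-complete under many-one
reductions. Hence no first-order sentence defines the representable structures, even among finite
structures.
\item[\textup{(2)}] Let $\mathcal K$ be a class of binary relations that contains all squares $X\times X$. It is
undecidable whether a finite $(-,;)$-structure has a representation with $W\in\mathcal K$. In particular this
holds for equivalence relations, preorders and squares. It is also undecidable whether there is a
representation in which $W$ is a strict partial order.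
\item[\textup{(3)}] Representability over a finite base is undecidable, with or without the requirement
that $W$ be square.
\end{enumerate}
\end{theorem}

The source of undecidability is the word problem for groups. The bridge, Theorem~\ref{thm:bridge}
below, says that a finite fragment of a multiplication table can be coded into a finite
$(-,;)$-structure that is representable if and only if the fragment embeds in a group.

\section{Tables and the structures attached to them}\label{sec:structure}

\begin{definition}
A \emph{table} $\mathbb T=(S,B,e,T)$ consists of finite sets $S\subseteq B$, an element $e\in S$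
and a surjection $T:S\times S\to B$ with $T(a,e)=T(e,a)=a$ for all $a\in S$. An \emph{embedding} of
$\mathbb T$ in a group $G$ is an injection $k:B\to G$ with $k(T(a,b))=k(a)k(b)$ for all $a,b\in S$.
\end{definition}

Here $S$ is the set of factors and $B$ the set of their products. Applying the condition to
$T(e,e)=e$ gives $k(e)=1$. If $S$ is a finite subset of a group and $1\in S$, then $S$, $B=S\cdot S$,
$e=1$ and the group multiplication form a table. What a table demands of a group is of two kinds:
certain products of two factors coincide, and all other pairs of products differ.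

To code a table, think of four levels $1,2,3,4$. The symbols $L_a$ (``multiply by $a$'') lead from
level $1$ to level $2$, and the symbols $R_b$ from level $3$ to level $4$. Between levels $2$ and $3$ there is a single \emph{test} $N$.
Composing $N$ with the moves on its left and right produces tests $E_a$ from level $1$ to
level $3$, $F_b$ from $2$ to $4$, and $C_c$ from $1$ to $4$; see Figure~\ref{fig:path}. The table enters
only through the index of $C$: moving by $a$ on the left and by $b$ on the right produces the test
$C_{T(a,b)}$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth]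
\node (p) at (0,0) {$p$};
\node (q) at (2.6,0) {$q$};
\node (r) at (5.2,0) {$r$};
\node (s) at (7.8,0) {$s$};
\draw[->] (p) -- node[below] {$L_a$} (q);
\draw[->] (q) -- node[above] {$N^{\pm}$} (r);
\draw[->] (r) -- node[above] {$R_b$} (s);
\draw[->] (p) to[bend left=30] node[above] {$E_a^{\pm}$} (r);
\draw[->] (q) to[bend right=30] node[below] {$F_b^{\pm}$} (s);
\draw[->] (p) to[bend left=48] node[above] {$C_{T(a,b)}^{\pm}$} (s);
\end{tikzpicture}
\caption{The nontrivial products. The points $p,q,r,s$ lie on levels $1,2,3,4$. Two consecutive arrows compose to the
arrow spanning them, and all signs in the picture agree: if $N$ holds from $q$ to $r$, then $E_a$, $F_b$ and $C_{T(a,b)}$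
hold along their arrows; if $N$ fails, they all fail.}
\label{fig:path}
\end{figure}

\begin{definition}\label{def:AT}
Let $\mathbb T=(S,B,e,T)$ be a table. The symbols of $\mathbb T$ are $L_a,R_a,E_a,F_a$ $(a\in S)$, $N$, and
$C_c$ $(c\in B)$. The elements of $\mathcal A_{\mathbb T}$ are $0$, $1$ and, for each symbol $Z$, two
elements $Z^+$ (also written $Z$) and $Z^-$; all of these are distinct. Put $-0=1$, $-1=0$, $-Z^{\pm}=Z^{\mp}$.
Let $0;Y=Y;0=0$ for all $Y$, and for $a,b\in S$ and each sign $\pm$ let
\begin{equation}\label{eq:rules}
L_a;N^\pm=E_a^\pm,\qquad L_a;F_b^\pm=C_{T(a,b)}^\pm,\qquad N^\pm;R_b=F_b^\pm,\qquad E_a^\pm;R_b=C_{T(a,b)}^\pm .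
\end{equation}
Every other product of two nonzero elements is $1$.
\end{definition}

The essential feature of \eqref{eq:rules} is that the rules hold for both signs. From $L_a;N=E_a$ alone we learn that
$N$ at $(q,r)$ implies $E_a$ at $(p,r)$ whenever $L_a$ holds at $(p,q)$. Together with $L_a;N^-=E_a^-$ this
implication becomes an equivalence. So the move $L_a$ behaves as a function as far as the test can see, although
nothing in the signature can say that it is one.

\begin{theorem}\label{thm:bridge}
For every table $\mathbb T$ the following are equivalent:
\begin{enumerate}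
\item[\textup{(i)}] $\mathcal A_{\mathbb T}$ is representable;
\item[\textup{(ii)}] $\mathcal A_{\mathbb T}$ has a square representation;
\item[\textup{(iii)}] $\mathbb T$ embeds in a group.
\end{enumerate}
Also equivalent to each other are:
\begin{enumerate}
\item[\textup{(i$_f$)}] $\mathcal A_{\mathbb T}$ has a representation with finite base;
\item[\textup{(ii$_f$)}] $\mathcal A_{\mathbb T}$ has a square representation with finite base;
\item[\textup{(iii$_f$)}] $\mathbb T$ embeds in a finite group.
\end{enumerate}
\end{theorem}

The implications (ii)$\Rightarrow$(i) and (ii$_f$)$\Rightarrow$(i$_f$) are trivial. Section~\ref{sec:sound}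
proves (iii)$\Rightarrow$(ii) and (iii$_f$)$\Rightarrow$(ii$_f$), and Section~\ref{sec:complet} proves
(i)$\Rightarrow$(iii) and (i$_f$)$\Rightarrow$(iii$_f$).

\section{From groups to square representations}\label{sec:sound}

Let $k$ embed $\mathbb T$ in a group $G$. We take the four levels literally: a point is a quadruple of group
elements, one for each level, and the test asks whether a certain product lies in a fixed set $D\subseteq G$.

The set $D$ has to meet three demands. The product $L_a^-;N^\pm$ must be $1$; so when one point is removed from a
translate of $D$ or of $G\setminus D$, something must remain. (With $D=\{1\}$ the composition of $L_a^-$ and $N$ below would be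
$E_a^-$.) The tests $C_c$ must differ for different $c$; so $Dg=D$ should hold only for $g=1$. And no test may
coincide with a negated one. To get all this, replace $G$ by $G\times\mathbb Z_5$, which is finite if $G$ is. We may then
choose $g_0\in G$ of order $5$ and put $D=\{1,g_0\}$. Now $|D|=2$ and $|G\setminus D|\ge 3$. If $Dg=D$, then
$g\in D$; the case $g=g_0$ would give $g_0^2\in D$, which is false, so $g=1$.

Let $X=G^4$, write $x=(x_1,x_2,x_3,x_4)$, and let $W=X\times X$. Put $h(0)=\emptyset$, $h(1)=W$,
$h(Z^-)=W\setminus h(Z^+)$ and
\[
\begin{aligned}
(x,y)\in h(L_a)&\iff y_2=x_1k(a), &\qquad (x,y)\in h(R_b)&\iff x_3=k(b)y_4,\\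
(x,y)\in h(N)&\iff x_2y_3\in D, & (x,y)\in h(E_a)&\iff x_1k(a)y_3\in D,\\
(x,y)\in h(F_b)&\iff x_2k(b)y_4\in D, & (x,y)\in h(C_c)&\iff x_1k(c)y_4\in D.
\end{aligned}
\]
Each symbol $Z$, and with it the elements $Z^+$ and $Z^-$, has a \emph{type} $ij$: type $12$ for $L$, $23$ for $N$, $34$ for $R$,
$13$ for $E$, $24$ for $F$, $14$ for $C$. If $Z$ has type $ij$, then for each sign $h(Z^\pm)=\{(x,y):(x_i,y_j)\in\varrho\}$ for some
$\varrho\subseteq G\times G$. Every
row and every column of $\varrho$ has $1$ or $2$ elements (sign $+$), or is the complement of a set of $1$ or $2$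
elements (sign $-$). As $|G|\ge5$, no row or column is empty or all of $G$.

\paragraph{Composition.} Products with $0$ are clear. Let $Y_1,Y_2$ be nonzero elements and fix $x,z\in X$. We look
for $y$ with $(x,y)\in h(Y_1)$ and $(y,z)\in h(Y_2)$. If $Y_1$ has type $ij$, the first condition restricts only $y_j$;
if $Y_2$ has type $i'j'$, the second restricts only $y_{i'}$; the element $1$ imposes no restriction. Each condition
alone can be satisfied. So if $j\ne i'$, or if one of the elements is $1$, then $y$ exists, and the composition is
$W=h(1)$, as Definition~\ref{def:AT} requires. The remaining pairs of types are $12;23$, $12;24$, $23;34$ and $13;34$,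
which belong to $L;N$, $L;F$, $N;R$ and $E;R$.
\begin{itemize}
\item $L_a;N^\pm$: $y_2=x_1k(a)$ is forced, and the other condition becomes $x_1k(a)z_3\in D$ (respectively $\notin D$),
which defines $h(E_a^\pm)$.
\item $L_a;F_b^\pm$: $y_2=x_1k(a)$ is forced, and the other condition becomes
$x_1k(a)k(b)z_4=x_1k(T(a,b))z_4\in D$ (respectively $\notin D$), which defines $h(C_{T(a,b)}^\pm)$.
\item $N^\pm;R_b$: $y_3=k(b)z_4$ is forced, and we get $x_2k(b)z_4\in D$ (respectively $\notin D$), that is, $h(F_b^\pm)$.
\item $E_a^\pm;R_b$: $y_3=k(b)z_4$ is forced, and we get $x_1k(a)k(b)z_4=x_1k(T(a,b))z_4\in D$ (respectively $\notin D$),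
that is, $h(C_{T(a,b)}^\pm)$.
\item $L_a^-;N^\pm$, $L_a^-;F_b^\pm$, $N^\pm;R_b^-$, $E_a^\pm;R_b^-$: one coordinate of $y$ must avoid one given
element and lie in a translate of $D$ or of $G\setminus D$ (a right translate for $L_a^-;N^\pm$ and $L_a^-;F_b^\pm$, a left one
for $N^\pm;R_b^-$ and $E_a^\pm;R_b^-$). Such a translate has at
least two elements, so $y$ exists, and the composition is $W=h(1)$.
\end{itemize}

\paragraph{Injectivity.} Since rows and columns are proper and nonempty, no $h(Z^\pm)$ is $\emptyset$ or $W$. For the
same reason, membership of $(x,y)$ in $h(Z^\pm)$, with $Z$ of type $ij$, really changes with $x_i$ for fixed $y$, and with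
$y_j$ for fixed $x$, while it does not depend on the other coordinates. So $h(Z^\pm)$ determines the type of $Z$. Within
a type we argue as follows.
\begin{itemize}
\item For $L$, the relation $\varrho$ of $h(L_a)$ has one element in each row and is the graph of
$g\mapsto gk(a)$; these functions differ for different $a$. The relation of $h(L_a^-)$ has $|G|-1\ge4$ elements in each row. So all $h(L_a^{\pm})$ are
distinct, and so are, with columns in place of rows and $g\mapsto k(b)g$, all $h(R_b^\pm)$.
\item For $E$, the column of $\varrho$ at $y_3=1$ is $\{g:gk(a)\in D\}=Dk(a)^{-1}$ for $h(E_a)$, with $2$ elements, and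
its complement, with at least $3$ elements, for $h(E_a^-)$. So the sign is determined. If $Dk(a)^{-1}=Dk(b)^{-1}$, then
$Dk(a)^{-1}k(b)=D$, hence $k(a)=k(b)$ and $a=b$. The same argument with $y_4=1$ applies to $F$ and $C$, and the
count of elements separates $h(N)$ from $h(N^-)$.
\end{itemize}
So $h$ is a square representation, with finite base if $G$ is finite. Injectivity of $k$ was used on
$S$ for $L,R,E,F$ and on all of $B$ for $C$; the multiplicativity of $k$ was used for the two products equal to $C_{T(a,b)}^\pm$.

\section{From representations to groups}\label{sec:complet}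

Throughout this section $h:\mathcal A_{\mathbb T}\to\wp(W)$, $W\subseteq X\times X$, is a representation. For a symbol $Z$
and $(p,q)\in W$ let $Z(p,q)=1$ if $(p,q)\in h(Z)$, and $Z(p,q)=0$ otherwise, that is, if $(p,q)\in h(Z^-)$.

\subsection{First consequences, and the transfer of tests}

Nothing in the definition says that $0$ is represented by the empty set. The following lemma does, and it also supplies
the only means we have of producing points.

\begin{lemma}\label{lem:first}
$h(0)=\emptyset$, $h(1)=W$, and $W;h(Y)=h(Y);W=W$ for every $Y\ne0$. In particular $W;W=W$.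
\end{lemma}

\begin{proof}
Since $1;N^+=1;N^-=1$, we have $h(1);W=h(1);(h(N^+)\cup h(N^-))=h(1)$. Hence
$h(0)=h(1;0)=h(1);h(0)\subseteq h(1);W=h(1)$. But $h(0)=W\setminus h(1)$, so $h(0)=\emptyset$ and $h(1)=W$. The rest is
$1;Y=Y;1=1$ for $Y\ne0$.
\end{proof}

\begin{lemma}[Transfer]\label{lem:transfer}
Let $(p,q)\in h(L_a)$, $(q,r)\in W$ and $(r,s)\in h(R_b)$. Then $(q,s),(p,s)\in W$ and
\[
N(q,r)=F_b(q,s)=C_{T(a,b)}(p,s).
\]
\end{lemma}

\begin{proof}
The pairs are in $W$ by transitivity. If $N(q,r)=1$, then $(q,s)\in h(N);h(R_b)=h(F_b)$. If $N(q,r)=0$, then $(q,s)\in h(N^-);h(R_b)=h(F_b^-)$, so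
$F_b(q,s)=0$. In the same way $L_a;F_b^+=C^+_{T(a,b)}$ and $L_a;F_b^-=C_{T(a,b)}^-$ give the second equality.
\end{proof}

The elements $E_a^\pm$ play no role here. They are present because $L_a;N^\pm$ must have a value, and because
in a representable structure associativity forces this value, composed with $R_b$, to be $L_a;(N^\pm;R_b)=C_{T(a,b)}^\pm$.

\subsection{The main idea in the smallest case}

\begin{example}\label{ex:small}
Let $S=B=\{e,a\}$, with $e\neq a$, unit $e$ and $T(a,a)=a$. This table does not embed in a group, because $aa=ae$ would
give $a=e$ by cancellation. We show directly that the structure $\mathcal A_{\mathbb T}$, which has $24$ elements, is not representable: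
for every $(x,z)\in W$ we find $C_e(x,z)=C_a(x,z)$, so that $h(C_e)=h(C_a)$, against injectivity.

As $W=W;W$, choose $m$ with $(x,m),(m,z)\in W$. As $W=h(L_c);W$ and $W=W;h(R_c)$ for $c\in\{e,a\}$, there are points $q_c$ and $r_c$
with
\[
(x,q_c)\in h(L_c),\quad (q_c,m)\in W,\qquad (m,r_c)\in W,\quad (r_c,z)\in h(R_c).
\]
By transitivity through $m$, all pairs $(q_c,r_{c'})$ lie in $W$, and Lemma~\ref{lem:transfer} gives
$N(q_c,r_{c'})=C_{T(c,c')}(x,z)$. So
\[
N(q_e,r_e)=C_e(x,z),\qquad N(q_e,r_a)=N(q_a,r_e)=N(q_a,r_a)=C_a(x,z).
\]
This is no contradiction yet: we have not used cancellation. To cancel $a$ we must be able to go back along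
it. Since $(x,q_e)\in W=W;h(L_a)$, there is a point $x'$ with $(x',q_e)\in h(L_a)$; it plays the part of ``$xa^{-1}$''. Apply
Lemma~\ref{lem:transfer} with $x'$ in place of $x$:
\[
N(q_e,r_e)=C_{T(a,e)}(x',z)=C_a(x',z)=C_{T(a,a)}(x',z)=N(q_e,r_a).
\]
Hence $C_e(x,z)=C_a(x,z)$.
\end{example}

The point $m$ is what replaces squareness. The points on the left were chosen without regard to those on the right; that
they are nevertheless related by $W$ is due to $m$ alone. In a square representation $m$ would not be needed.

\subsection{Unfolding along a tree}

In general, an equation in groups that follows from those of the table may need many steps forward and back, on both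
sides. We are given no group acting on $X$ that would organize them: $h(L_a)$ need be neither a function nor
injective (in the representations of Section~\ref{sec:sound} it is neither), so a step along $L_a$ and a step back may lead to a new
point. The remedy is never to ask a walk to close up. We index the points by the elements of a free group
and choose them along a tree.

Let $\Phi$ be the free group on $S\setminus\{e\}$. We map $S$ to $\Phi$ by $e\mapsto 1$ and $a\mapsto a$ for $a\neq e$, and write $a$ also for
the image of $a\in S$.

\begin{lemma}[Unfolding]\label{lem:unfold}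
Let $(x,z)\in W$. There are points $p_w,q_w,r_w,s_w\in X$ $(w\in\Phi)$ with $p_1=x$, $s_1=z$,
\[
(p_w,q_{wa})\in h(L_a),\qquad (r_{aw},s_w)\in h(R_a)\qquad(w\in\Phi,\ a\in S),
\]
and such that $W$ contains every pair whose first entry is one of the points $p_w,q_w$ and whose second entry is one of the
points $r_{w'},s_{w'}$.
\end{lemma}

\begin{proof}
Let $Y$ be the graph with vertices $w^\circ,w^\bullet$ $(w\in\Phi)$ and an edge labeled $a$ between $w^\circ$ and
$(wa)^\bullet$ for all $w\in\Phi$, $a\in S$. \emph{$Y$ is a tree.} The edges labeled $e$ join $w^\circ$ to $w^\bullet$ and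
form a perfect matching. Contracting them gives the Cayley graph of $\Phi$ on its free basis, with vertices $w$ and edges from $w$ to
$wa$ $(a\ne e)$, which is a tree; the edges of $Y$ not labeled $e$ correspond bijectively to its edges. So $Y$ is
connected. A cycle in $Y$ would yield a closed walk in that tree that uses each edge at most once, hence uses no edge at all; so the
cycle would consist of edges labeled $e$, but a matching contains no cycle.

Let $Y^*$ be the graph on the same vertices with an edge labeled $b$ between $(bw)^\bullet$ and $w^\circ$ for all $w\in\Phi$, $b\in S$.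
The same argument applies: contracting the edges labeled $e$ gives the graph with edges from $w$ to $bw$ $(b\ne e)$, which inversion
$w\mapsto w^{-1}$ carries, up to the direction of edges, to the Cayley graph. So $Y^*$ is a tree.

By Lemma~\ref{lem:first} choose $m$ with $(x,m),(m,z)\in W$.

\emph{Left side.} List the vertices of $Y$ by distance from $1^\circ$, so that each vertex after the first has exactly one
earlier neighbor. We assign points $p_w$ to $w^\circ$ and $q_w$ to $w^\bullet$ in this order, so that every assigned point $\zeta$ satisfies
$(\zeta,m)\in W$ and every edge condition $(p_w,q_{wa})\in h(L_a)$ holds. Start with $p_1=x$.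
\begin{itemize}
\item New vertex $(wa)^\bullet$, earlier neighbor $w^\circ$ along an edge labeled $a$. Since $(p_w,m)\in W=h(L_a);W$, there is a point $q_{wa}$
with $(p_w,q_{wa})\in h(L_a)$ and $(q_{wa},m)\in W$.
\item New vertex $w^\circ$, earlier neighbor $(wa)^\bullet$ along an edge labeled $a$. As $(wa)^\bullet$ is not the root, it has itself an earlier
neighbor $v^\circ$, and $(p_v,q_{wa})\in W=W;h(L_a)$. This gives a point $p_w$ with $(p_w,q_{wa})\in h(L_a)$. As
$(q_{wa},m)\in W$, transitivity gives $(p_w,m)\in W$.
\end{itemize}

\emph{Right side.} In the same way we assign $s_w$ to $w^\circ$ and $r_w$ to $w^\bullet$ along $Y^*$, starting with $s_1=z$,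
so that every assigned point $\zeta$ satisfies $(m,\zeta)\in W$ and every edge condition $(r_{bw},s_w)\in h(R_b)$ holds.
\begin{itemize}
\item New vertex $(bw)^\bullet$, earlier neighbor $w^\circ$ along an edge labeled $b$. Since $(m,s_w)\in W=W;h(R_b)$, there is a point $r_{bw}$ with
$(m,r_{bw})\in W$ and $(r_{bw},s_w)\in h(R_b)$.
\item New vertex $w^\circ$, earlier neighbor $(bw)^\bullet$ along an edge labeled $b$, which has an earlier neighbor $v^\circ$. Then
$(r_{bw},s_v)\in W=h(R_b);W$ gives a point $s_w$ with $(r_{bw},s_w)\in h(R_b)$, and $(m,s_w)\in W$ by transitivity.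
\end{itemize}
The last assertion of the lemma follows by transitivity through $m$.
\end{proof}

\subsection{The group of the table}

Let $U$ be the group generated by $S$ subject to the equations of the table,
\[
U=\Phi\big/\big\langle\!\big\langle\,ab(a'b')^{-1}:\ a,b,a',b'\in S,\ T(a,b)=T(a',b')\,\big\rangle\!\big\rangle ,
\]
where $\langle\!\langle\cdot\rangle\!\rangle$ is the normal closure, and write $w\mapsto\overline w$ for the projection $\Phi\to U$. Since $T$ is onto $B$,
\[
k_{\mathbb T}:B\to U,\qquad k_{\mathbb T}(T(a,b))=\overline{ab},
\]
is defined on all of $B$, and by the choice of relators it is well defined. From $a=T(a,e)$ we get $k_{\mathbb T}(a)=\overline a$, so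
$k_{\mathbb T}(T(a,b))=k_{\mathbb T}(a)k_{\mathbb T}(b)$ for $a,b\in S$. Only injectivity is in question. The group $U$ depends on
$\mathbb T$ alone, not on $h$. The next proposition says that the tests $C_c$ see no more of $c$ than its image in $U$.

\begin{proposition}\label{prop:tau}
Let $(x,z)\in W$, and let $p_w,q_w,r_w,s_w$ be as in Lemma~\ref{lem:unfold}. There is a function $\tau:U\to\{0,1\}$ such that
\[
N(q_v,r_u)=\tau(\overline{v}\,\overline{u})\quad(v,u\in\Phi),\qquad
C_c(x,z)=\tau(k_{\mathbb T}(c))\quad(c\in B).
\]
\end{proposition}

\begin{proof}
Put $\nu(v,u)=N(q_v,r_u)$. For $w,w'\in\Phi$ and $a,b\in S$, Lemma~\ref{lem:transfer} applied to $p_w,q_{wa},r_{bw'},s_{w'}$ gives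
\begin{equation}\label{eq:nu}
\nu(wa,bw')=C_{T(a,b)}(p_w,s_{w'}).
\end{equation}
Hence
\begin{equation}\label{eq:coinc}
T(a,b)=T(a',b')\ \Longrightarrow\ \nu(wa,bw')=\nu(wa',b'w')\qquad(w,w'\in\Phi).
\end{equation}

\emph{$\nu(v,u)$ depends only on the product $vu$.} Applied to $T(a,e)=T(e,a)$, \eqref{eq:coinc} reads $\nu(wa,w')=\nu(w,aw')$.
Replacing $w$ by $wa^{-1}$ and $w'$ by $a^{-1}w'$ we get $\nu(w,a^{-1}w')=\nu(wa^{-1},w')$. So a generator or its inverse can be
moved from one argument to the other, and by induction on the length of $y$ we have $\nu(wy,w')=\nu(w,yw')$ for all $y\in\Phi$. With $\delta(g)=\nu(1,g)$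
this says $\nu(v,u)=\delta(vu)$.

\emph{$\delta$ factors through $U$.} Now \eqref{eq:coinc} says $\delta(w\,ab\,w')=\delta(w\,a'b'\,w')$ if
$T(a,b)=T(a',b')$. Put $w'=(a'b')^{-1}y$ and $\rho=ab(a'b')^{-1}$; then $\delta(w\rho y)=\delta(wy)$ for all
$w,y\in\Phi$. Replacing $y$ by $\rho^{-1}y$ gives $\delta(w\rho^{-1}y)=\delta(wy)$ as well. An element of the normal closure is a product of elements
$g\rho^{\pm1}g^{-1}$ with such $\rho$, and $\delta(vg\rho^{\pm1}g^{-1}u)=\delta(vgg^{-1}u)=\delta(vu)$. So $\delta$ is constant on the cosets
of the normal closure, and $\delta(w)=\tau(\overline w)$ for a function $\tau$ on $U$. This is the first formula. The second follows from \eqref{eq:nu} with $w=w'=1$: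
$C_{T(a,b)}(x,z)=\nu(a,b)=\tau(\overline{ab})=\tau(k_{\mathbb T}(T(a,b)))$.
\end{proof}

\begin{proof}[Proof of \textup{(i)}$\Rightarrow$\textup{(iii)} in Theorem~\textup{\ref{thm:bridge}}]
If $k_{\mathbb T}(c)=k_{\mathbb T}(d)$, then $C_c(x,z)=C_d(x,z)$ for every $(x,z)\in W$ by Proposition~\ref{prop:tau}, where
$\tau$ may depend on $(x,z)$ but $k_{\mathbb T}$ does not. Hence $h(C_c)=h(C_d)$, and $c=d$ because $h$ is injective.
So $k_{\mathbb T}$ embeds $\mathbb T$ in $U$.
\end{proof}

\begin{proof}[Proof of \textup{(i$_f$)}$\Rightarrow$\textup{(iii$_f$)} in Theorem~\textup{\ref{thm:bridge}}]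
Let $X$ be finite. The group $U$ may be infinite, so we look for a finite quotient in which $k_{\mathbb T}$ stays
injective. Let $c\neq d$ in $B$. Choose $(x,z)\in W$ in exactly one of $h(C_c),h(C_d)$, fix points as in Lemma~\ref{lem:unfold} and take
$\tau$ as in Proposition~\ref{prop:tau}; so $\tau(k_{\mathbb T}(c))\ne\tau(k_{\mathbb T}(d))$.

For $g\in U$ let $\tau_g(y)=\tau(gy)$. If $g=\overline v$, then $\tau_g(\overline u)=N(q_v,r_u)$ for all $u\in\Phi$, so $\tau_g$ is
determined by the point $q_v\in X$. Hence $\Omega=\{\tau_g:g\in U\}$ is finite. The group $U$ acts on the right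
on $\Omega$ by $(f\cdot g)(y)=f(gy)$; indeed $\tau_{g'}\cdot g=\tau_{g'g}$. Let $K_{c,d}$ be the kernel of this action, a normal subgroup of
finite index. If $k_{\mathbb T}(c)=n\,k_{\mathbb T}(d)$ with $n\in K_{c,d}$, then
$\tau(k_{\mathbb T}(c))=(\tau\cdot n)(k_{\mathbb T}(d))=\tau(k_{\mathbb T}(d))$, a contradiction. So $k_{\mathbb T}(c)$ and
$k_{\mathbb T}(d)$ have different images in the finite group $U/K_{c,d}$. Doing this for all pairs $c\ne d$, we see that the
homomorphism $U\to\prod_{c\ne d}U/K_{c,d}$ into a finite group is injective on $k_{\mathbb T}(B)$. Its composition with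
$k_{\mathbb T}$, which is injective by the preceding proof, embeds $\mathbb T$ in a finite group.
\end{proof}

This completes the proof of Theorem~\ref{thm:bridge}.

\section{Undecidability}\label{sec:undec}

\subsection{From words to tables}

Let $\Gamma=\langle X_0\mid R\rangle$ be a finitely presented group and let $w$ be a word over
$\Sigma=X_0\cup X_0^{-1}$. We want to express ``$w\ne1$ in $\Gamma$'' by embeddability of tables. The natural table consists of the prefixes
of $w$ and of the relators, but we cannot compute which products of prefixes coincide in $\Gamma$: this is the word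
problem. So we list all possibilities.

\begin{proposition}\label{prop:list}
From a finite presentation of $\Gamma$ and a word $w$ one can compute a finite list of tables such that
\begin{enumerate}
\item[\textup{(a)}] $w\ne1$ in $\Gamma$ if and only if some table on the list embeds in a group;
\item[\textup{(b)}] $w$ is nontrivial in some finite quotient of $\Gamma$ if and only if some table on the list embeds in a finite group.
\end{enumerate}
\end{proposition}

\begin{proof}
Let $P$ be the finite set of all prefixes, including the empty word $\emptyset$, of words in $R\cup\Sigma\cup\{w\}$.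
List, up to renaming of elements, all tables $\mathbb T=(S,B,e,T)$ together with a surjection $\theta:P\to S$ such that
\begin{gather*}
\theta(\emptyset)=e,\qquad \theta(px)=T(\theta(p),\theta(x))\quad(p,px\in P,\ x\in\Sigma),\\
T(\theta(x),\theta(x^{-1}))=e\quad(x\in\Sigma),\qquad \theta(r)=e\quad(r\in R),\qquad \theta(w)\neq e.
\end{gather*}
As $|S|\le|P|$ and $|B|\le|S|^2$, the list is finite and can be computed.

Suppose $w\ne1$ in $Q$, where $Q$ is $\Gamma$ or a finite quotient of $\Gamma$. Let $S$ be the image of $P$ in $Q$, let $B=S\cdot S$,
$e=1$, let $T$ be the multiplication and $\theta$ the evaluation map. This pair is on the list, and $\mathbb T$ embeds in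
$Q$ by inclusion.

Conversely, let $k$ embed a table from the list in a group $G$. Then $k(e)=1$ and $k(\theta(x^{-1}))=k(\theta(x))^{-1}$ for $x\in\Sigma$, and by
induction on the length, $k(\theta(p))=k(\theta(x_1))\cdots k(\theta(x_l))$ for $p=x_1\cdots x_l\in P$. For
$p=r\in R$ this product is $k(e)=1$. So $x\mapsto k(\theta(x))$ induces a homomorphism $\Gamma\to G$; it sends $w$ to
$k(\theta(w))$, which differs from $k(e)=1$ because $k$ is injective. Hence $w\ne1$ in $\Gamma$. If $G$ is finite, the image of $\Gamma$
is a finite quotient in which $w$ is nontrivial.
\end{proof}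

\subsection{Proof of Theorem~\ref{thm:main} and of Theorem~\ref{thm:more}(2)}

Let $\mathbb T$ be a table and let $\mathcal K$ contain all squares. If $\mathbb T$ embeds in a group, then $\mathcal A_{\mathbb T}$ has a
square representation, which is a representation with $W\in\mathcal K$; and if it has a representation of the latter kind, it is
representable, so $\mathbb T$ embeds in a group. All this is Theorem~\ref{thm:bridge}.

Strict partial orders are not squares (unless empty), but a square representation $h$ on $X$ can be spread out along the rationals: on
$X\times\mathbb Q$ put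
\[
h'(a)=\{((x,t),(y,t')):(x,y)\in h(a),\ t<t'\},\qquad W'=\{((x,t),(y,t')):t<t'\}.
\]
Then $W'$ is a strict partial order. Clearly $h'(-a)=W'\setminus h'(a)$ and $h'$ is injective. Also $h'(a);h'(b)\subseteq h'(a;b)$. Conversely, if
$((x,t),(z,t''))\in h'(a;b)$, choose $y$ with $(x,y)\in h(a)$, $(y,z)\in h(b)$ and, $\mathbb Q$ being dense, $t'$ with
$t<t'<t''$; then $(y,t')$ shows that the pair is in $h'(a);h'(b)$. So $h'$ is a representation.

Thus for $\mathcal A_{\mathbb T}$ each of the properties
\begin{center}
representable;\quad representable with $W\in\mathcal K$;\quad representable with $W$ a strict partial order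
\end{center}
is equivalent to embeddability of $\mathbb T$ in a group. By the Novikov--Boone theorem there is a finitely presented group
$\Gamma$ whose word problem is undecidable. Given $w$, Proposition~\ref{prop:list}(a) computes finitely many tables
$\mathbb T$, hence finitely many finite structures $\mathcal A_{\mathbb T}$, such that $w\ne1$ in $\Gamma$ if and only if one of
these structures has the property. An algorithm deciding any of the three properties for finite structures would
solve the word problem of $\Gamma$. Equivalence relations, preorders and squares are classes $\mathcal K$ as required. \qed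

\subsection{Finite bases: proof of Theorem~\ref{thm:more}(3)}

Slobodskoi \cite{Slobodskoi} proved that the universal theory of finite groups is undecidable. We derive that it is
undecidable, given a finite presentation and a word $w$, whether $w$ is nontrivial in some finite quotient of the
presented group. A universal sentence is equivalent to a finite conjunction of clauses, that is, universally
quantified formulas $\bigwedge(\text{equations})\to\bigvee_j\epsilon_j$ with equations $\epsilon_j$. A clause with empty conclusion fails in
the trivial group. Otherwise, the clause holds in all finite groups if and only if for some $j$ the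
quasi-identity $\bigwedge(\text{equations})\to\epsilon_j$ does: if each of these fails in some finite group $G_j$ under some assignment, then the clause
fails in $\prod_jG_j$ under the product assignment; the other direction is clear. Finally, a quasi-identity, whose conclusion we may write as
$w=1$, holds in all finite groups if and only if
$w$ is trivial in every finite quotient of the group presented by the variables and the equations in the premise, since a
solution of the premise in a finite group is the same as a homomorphism from the presented group.

So an algorithm for the problem about finite quotients would decide the universal theory of finite groups. By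
Proposition~\ref{prop:list}(b), with the presentation as part of the input, and the second half of Theorem~\ref{thm:bridge}, an
algorithm for representability over a finite base, or for square representability over a finite base, would solve the
problem about finite quotients. \qed

\section{$\Pi^0_1$-completeness}\label{sec:complete}

\subsection{Membership in $\Pi^0_1$}

A one-element structure is representable, with $W=\emptyset$. Let $\mathcal A$ be finite with more than one element. Consider binary
predicates $W$ and $h_a$ $(a\in A)$ and the finite set of first-order axioms expressing, for all $a,b\in A$,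
\[
h_a\subseteq W,\qquad h_{-a}=W\setminus h_a,\qquad h_{a;b}=h_a;h_b,\qquad h_a\neq h_b\ \text{ if } a\ne b .
\]
The models are exactly the representations of $\mathcal A$ (the base is nonempty by injectivity). By G\"odel's completeness theorem
$\mathcal A$ is not representable if and only if a contradiction can be derived from these axioms, so the finite
non-representable structures can be recursively enumerated.

\subsection{A group with a $\Sigma^0_1$-complete word problem}

There is a finitely presented group $\Gamma$ whose set of trivial words is $\Sigma^0_1$-complete. To see this, let $J\subseteq\mathbb N$ be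
$\Sigma^0_1$-complete, let $c_m=b^{-m}ab^m$ in the free group on $a,b$, and let
\[
Q=\langle a,b,t\mid tc_m=c_mt\ (m\in J)\rangle .
\]
The $c_m$ $(m\in\mathbb N)$ freely generate a subgroup. Indeed, in a reduced word in the $c_m$, two consecutive factors
$c_m^{\pm1}$ and $c_{m'}^{\pm1}$ contribute two letters $a^{\pm1}$ with $b^{m-m'}$ between them; if $m=m'$, the two factors have the same
exponent because the word is reduced. So the letters $a^{\pm1}$ never cancel.
Let $C$ be the subgroup generated by the $c_m$ with $m\in J$; then $c_m\in C$ if and only if $m\in J$.
The group $Q$ is the HNN extension of the free group with stable letter $t$ that centralizes $C$. By Britton's lemma,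
$t^{-1}c_m^{-1}tc_m=1$ in $Q$ only if the word contains $t^{-1}gt$ or $tgt^{-1}$ with $g\in C$, and here this means $c_m\in C$. So $t$ commutes with $c_m$ in
$Q$ if and only if $m\in J$. By Higman's embedding theorem, $Q$, being finitely generated with a recursively enumerable set of relators,
embeds in a finitely presented group $\Gamma=\langle X_0\mid R\rangle$. Writing the images of $a,b,t$ as words over $\Sigma=X_0\cup X_0^{-1}$,
we obtain a computable map that sends $m\in\mathbb N$ to a word for the commutator of $t$ and $c_m$, and this word is trivial in $\Gamma$ if and only if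
$m\in J$. Since the set of trivial words is recursively enumerable, it is $\Sigma^0_1$-complete.

Fix this $\Gamma$, and let $S_0\subseteq\Gamma$ be the finite set of the images of the empty word, of the letters in $\Sigma$ and of
the prefixes of the relators.

\subsection{A single table for each word}

Proposition~\ref{prop:list} produces several tables for one word, and so does not give a many-one reduction. We need one
table $\mathbb T_w$, computable from $w$, that embeds in a group if and only if $w\ne1$ in $\Gamma$. The prefixes of $w$ cannot simply be put into it,
since coincidences among their products amount to equations in $\Gamma$ that we cannot decide. The idea is to separate the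
letters and the prefixes of $w$ by free generators, so that only the intended products can coincide.

Let $w=x_1\cdots x_n$ with $x_i\in\Sigma$. Appending some $xx^{-1}$ if necessary, assume $n\ge2$. Let $\Lambda$ be the free group on $t_0,\dots,t_n$ and
let $\Delta=\Gamma*\Lambda$, the free product. In $\Delta$ put
\[
y_i=t_{i-1}^{-1}x_it_i\quad(1\le i\le n),\qquad d=t_0^{-1}t_n,\qquad
M=S_0\cup\{t_0,\dots,t_n\}\cup\{y_1,\dots,y_n\}\cup\{d\}.
\]
Let $\psi:\Delta\to\Lambda$ be the homomorphism that kills $\Gamma$ and fixes $\Lambda$. It maps $S_0$ to $1$, and $t_i$, $y_i$, $d$ to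
$t_i$, $t_{i-1}^{-1}t_i$, $t_0^{-1}t_n$. Since $n\ge2$, the elements $1$, $t_0,\dots,t_n$, $t_{i-1}^{-1}t_i$ $(1\le i\le n)$ and $t_0^{-1}t_n$
of $\Lambda$ are all different. So $t_0,\dots,t_n$, $y_1,\dots,y_n$ and $d$ are pairwise distinct, and none of them lies in $S_0$.

Let $\sigma_0,\dots,\sigma_n$ be new symbols and $S_w=M\cup\{\sigma_0,\dots,\sigma_n\}$. They stand for $\sigma_i=u\pi_it_i$, where
$\pi_i=x_1\cdots x_i\in\Gamma$ and $u$ is a further free generator. With this reading $\sigma_{i-1}y_i=\sigma_i$, whereas $\sigma_0d=ut_n$ equals $\sigma_n=uwt_n$
precisely if $w=1$. Define an equivalence relation $\sim$ on $S_w\times S_w$ as follows.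
\begin{enumerate}
\item[(a)] For $g,g',f,f'\in M$: $(g,g')\sim(f,f')$ if and only if $gg'=ff'$ in $\Delta$.
\item[(b)] The sets $\{(1,\sigma_0),(\sigma_0,1)\}$ and $\{(1,\sigma_j),(\sigma_j,1),(\sigma_{j-1},y_j)\}$ $(1\le j\le n)$ are classes.
\item[(c)] Every other pair involving some $\sigma_i$ is a class by itself.
\end{enumerate}
Let $B_w$ be the set of classes, let $T(a,b)$ be the class of $(a,b)$, and identify $a\in S_w$ with the class of $(a,1)$, which also contains
$(1,a)$; different $a$ have different classes. So $\mathbb T_w=(S_w,B_w,1,T)$ is a table.

\emph{$\mathbb T_w$ can be computed from $w$.} Only (a) needs an argument. Each element of $M$ is a product of letters $t_i^{\pm1}$ and at most one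
element of $S_0$. To decide whether $gg'f'^{-1}f^{-1}=1$ in $\Delta$, reduce in the free product: delete trivial $\Gamma$-syllables,
cancel $t_i^{\pm1}t_i^{\mp1}$, merge adjacent $\Gamma$-syllables, and repeat; by the normal form theorem the element is $1$ if and only if the empty word
results. Every $\Gamma$-syllable that occurs is a product of at most four elements of $S_0\cup S_0^{-1}$. Which of
these products are trivial in $\Gamma$ is a fixed finite amount of information, independent of $w$.

Note that (c) makes $T(\sigma_0,d)\ne\sigma_n$, whether or not $w=1$; here $d\ne y_1$ because $n\ge2$.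

\begin{proposition}\label{prop:single}
$\mathbb T_w$ embeds in a group if and only if $w\neq 1$ in $\Gamma$.
\end{proposition}

\begin{proof}
\emph{Suppose $w=1$ in $\Gamma$}, and let $k$ embed $\mathbb T_w$ in a group $G$. Equal products of elements of $M$ in $\Delta$ have equal
images: $gg'=ff'$ implies $k(g)k(g')=k(f)k(f')$. For $x\in\Sigma$ this gives $k(x)k(x^{-1})=k(1)k(1)=1$. If $p$ and $px$
are prefixes of a relator, then $p\cdot x=px\cdot1$ gives $k(p)k(x)=k(px)$, where we write words for their images in $S_0$. Hence each relator
$z_1\cdots z_l$, $z_i\in\Sigma$, satisfies $k(z_1)\cdots k(z_l)=k(1)=1$, and there is a homomorphism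
$\varphi:\Gamma\to G$ with $\varphi(x)=k(x)$ for $x\in\Sigma$. From $t_{i-1}\cdot y_i=x_i\cdot t_i$ and $t_0\cdot d=t_n\cdot1$ we get
\[
k(y_i)=k(t_{i-1})^{-1}k(x_i)k(t_i),\qquad k(d)=k(t_0)^{-1}k(t_n).
\]
By (b), $k(\sigma_i)=k(\sigma_{i-1})k(y_i)$ for $1\le i\le n$. Multiplying,
\[
k(\sigma_n)=k(\sigma_0)\prod_{i=1}^nk(y_i)=k(\sigma_0)k(t_0)^{-1}\varphi(w)\,k(t_n)=k(\sigma_0)k(t_0)^{-1}k(t_n)=k(\sigma_0)k(d)=k(T(\sigma_0,d)).
\]
As $T(\sigma_0,d)\neq\sigma_n$, this contradicts the injectivity of $k$.

\emph{Suppose $w\ne1$ in $\Gamma$.} Let $k:S_w\to\Delta*\langle u\rangle$, with $u$ of infinite order, be the identity on $M$ and let $k(\sigma_i)=u\pi_it_i$. We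
show that
\begin{equation}\label{eq:iff}
k(a)k(b)=k(a')k(b')\iff(a,b)\sim(a',b').
\end{equation}
Then $T(a,b)\mapsto k(a)k(b)$ is a well-defined injection of $B_w$ that extends $k$, hence an embedding of $\mathbb T_w$.

The implication from right to left is clear for (a) and (c), and for (b) it is
$k(\sigma_{j-1})k(y_j)=u\pi_{j-1}t_{j-1}t_{j-1}^{-1}x_jt_j=u\pi_jt_j=k(\sigma_j)$. For the other implication let $k(a)k(b)=k(a')k(b')$. Both sides have the same
exponent sum in $u$, which is the number of symbols $\sigma_i$ in each pair.

\emph{Exponent $0$.} All four elements are in $M$, and we are in case (a).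

\emph{Exponent $2$.} By the normal form in $\Delta*\langle u\rangle$, the element $u(\pi_it_i)u(\pi_jt_j)$ determines $\pi_it_i$ and $\pi_jt_j$.
Since $\psi(\pi_it_i)=t_i$, it determines $(i,j)$. So the pairs are equal.

\emph{Exponent $1$.} The products are $k(g)k(\sigma_j)=g\,u\,\pi_jt_j$ and $k(\sigma_i)k(g)=u\,\pi_it_ig$ with $g\in M$, and an
element $\alpha u\beta$ with $\alpha,\beta\in\Delta$ determines $\alpha$ and $\beta$. So $k(g)k(\sigma_j)=k(g')k(\sigma_{j'})$ only if $g=g'$ and,
applying $\psi$ to $\pi_jt_j=\pi_{j'}t_{j'}$, $j=j'$. If
$k(g)k(\sigma_j)=k(\sigma_i)k(g')$, then $g=1$; as $(1,\sigma_j)\sim(\sigma_j,1)$, we may replace the left side by $k(\sigma_j)k(1)$. It remains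
to study $k(\sigma_i)k(g)=k(\sigma_j)k(f)$ with $g,f\in M$ and, by symmetry, $i\le j$; that is, $\pi_it_ig=\pi_jt_jf$. If $i=j$, then $g=f$. Let
$i<j$ and $\eta=x_{i+1}\cdots x_j\in\Gamma$. The equation is
\begin{equation}\label{eq:eta}
g f^{-1}=t_i^{-1}\eta\,t_j .
\end{equation}
Apply $\psi$: in the free group $\Lambda$ we have $\psi(g)=t_i^{-1}t_j\,\psi(f)$, and $\psi(g)$ and $\psi(f)$ are each $1$, some $t_l$, some
$t_{l-1}^{-1}t_l$, or $t_0^{-1}t_n$. In particular $\psi(g)$ has length at most $2$. We go through the possibilities for $f$.
\begin{itemize}
\item $f=t_l$: $t_i^{-1}t_jt_l$ is a reduced word of length $3$ and is not the image of any $g\in M$.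
\item $f\in S_0$: $\psi(g)=t_i^{-1}t_j$, so either $g=y_j$ and $i=j-1$, or $g=d$ and $(i,j)=(0,n)$. In the first case $\eta=x_j$, and
\eqref{eq:eta} reads $t_i^{-1}x_jt_jf^{-1}=t_i^{-1}x_jt_j$, so $f=1$. This is the coincidence
$(\sigma_{j-1},y_j)\sim(\sigma_j,1)$ of (b). In the second case $\eta=w$, and \eqref{eq:eta} reads $t_0^{-1}t_nf^{-1}=t_0^{-1}wt_n$, that is,
$t_nf^{-1}t_n^{-1}=w\in\Gamma$. By normal forms in $\Gamma*\Lambda$ this forces $f=1$, and then $w=1$, which is excluded.
\item $f\in\{y_1,\dots,y_n,d\}$: then $\psi(f)=t_\alpha^{-1}t_\beta$ with $\alpha<\beta$. If $j\neq\alpha$, then $t_i^{-1}t_jt_\alpha^{-1}t_\beta$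
is reduced of length $4$ and is not the image of any $g\in M$. So $j=\alpha$ and $\psi(g)=t_i^{-1}t_\beta$ with $i<j=\alpha<\beta$. As
$\beta\ge i+2$, $g$ is none of the $y_l$; so $g=d$, $i=0$, $\beta=n$. As $\alpha>0$, $f$ is not $d$; so
$f=y_n$ and $j=n-1$. Now \eqref{eq:eta} reads
\[
t_0^{-1}t_n\cdot t_n^{-1}x_n^{-1}t_{n-1}=t_0^{-1}x_1\cdots x_{n-1}\,t_{n-1},
\]
that is, $x_n^{-1}=x_1\cdots x_{n-1}$ in $\Gamma$, and $w=1$, which is excluded.
\end{itemize}
So the only coincidences are those in (a) and (b), which proves \eqref{eq:iff}.
\end{proof}

\begin{proof}[Proof of Theorem~\textup{\ref{thm:more}(1)}]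
Membership in $\Pi^0_1$ was shown above. The map $w\mapsto\mathbb T_w\mapsto\mathcal A_{\mathbb T_w}$ is computable, and by
Proposition~\ref{prop:single} and Theorem~\ref{thm:bridge}, $\mathcal A_{\mathbb T_w}$ is representable if and only if $w\ne1$ in
$\Gamma$. The set of words $w\neq1$ is $\Pi^0_1$-complete by the choice of $\Gamma$. Hence so is the set of finite representable structures.

Finally, if a first-order sentence defined the representable structures among the finite ones, we could decide representability
by evaluating the sentence in the given finite structure, contradicting Theorem~\ref{thm:main}.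
\end{proof}

\begin{thebibliography}{9}
\bibitem{UCL} University College London,
\url{https://discovery.ucl.ac.uk/id/eprint/10183636/1/Semrl_thesis.pdf}.
\bibitem{Slobodskoi} Slobodskoi, \emph{Algebra i Logika} \textbf{20} (1981), 207--230.
\end{thebibliography}

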